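\title{The Prague dimension of random graphs and the entropy function}

\begin{abstract}
For a graph $G$ let $\mathrm{cc}'(G)$ be the least number of colors needed to cover all edges of $G$ by colored cliques so that cliques of the same color are vertex-disjoint; this number is the Prague dimension of the complement of $G$. We prove that for every constant $p\in(0,1)$, with high probability, $\mathrm{cc}'(G_{n,p})=(1+o(1))\,nH(p)/(2\ln n)$, where $H(p)=p\ln\frac1p+(1-p)\ln\frac1{1-p}$. The estimate holds with stretched-exponentially small failure probability whenever $(\ln n)^{-A}\le p\le 1-(\ln n)^{-1/5}$. The lower bound counts graphs. For the upper bound we choose cliques one at a time, with weights that make the process almost indistinguishable from one in which the cliques are planted, we repair the small discrepancy at each step by a transport coupling, and we control the leftover degree of every vertex by decomposing the graph along the lines of an affine space.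
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

A \emph{clique edge-covering} of a graph $G$ is a family $\mathcal C$ of cliques (complete subgraphs) of $G$ such that every edge of $G$ lies in at least one clique of $\mathcal C$. A \emph{proper $k$-coloring} of $\mathcal C$ assigns one of $k$ colors to each clique so that any two cliques of the same color are vertex-disjoint, and the chromatic index $\chi'(\mathcal C)$ is the least $k$ for which such a coloring exists. We study
\[
\mathrm{cc}'(G):=\min_{\mathcal C}\chi'(\mathcal C),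
\]
the minimum over all clique edge-coverings of $G$. Following Ne\v{s}et\v{r}il, Pultr and R\"odl, the \emph{Prague dimension} of the complement $\bar G$ is defined by $\dim_{\mathrm P}(\bar G):=\mathrm{cc}'(G)$.

The cliques of one color, together with singletons, form a partition of the vertex set into cliques of $G$. So $\mathrm{cc}'(G)\le k$ means that there are $k$ partitions of $V(G)$ such that two distinct vertices are adjacent in $G$ exactly when some partition puts them in the same class. Recording for each vertex its class in each partition gives vectors with $k$ coordinates such that two distinct vertices are adjacent in $\bar G$ exactly when their vectors differ in every coordinate; this is the sense in which $k$ is a dimension. The extreme cases are easy. A graph with at least one edge has $\mathrm{cc}'(G)=1$ exactly when it is a disjoint union of cliques. In a triangle-free graph the only useful cliques are the edges, and $\mathrm{cc}'(G)$ is the ordinary edge-chromatic number. In general, with $\Delta(G)$ the maximum degree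 and $\omega(G)$ the clique number,
\[
\frac{\Delta(G)}{\omega(G)-1}\le \mathrm{cc}'(G)\le\Delta(G)+1 .
\]
The upper bound is Vizing's theorem on edge colorings. The lower bound holds because each color has at most one clique through a given vertex, and this clique covers at most $\omega(G)-1$ edges at that vertex.

Let $G_{n,p}$ be the binomial random graph on $[n]=\{1,\dots,n\}$, and let ``whp'' mean ``with probability tending to $1$ as $n\to\infty$''. For constant $p\in(0,1)$ the following is known. First, whp $\mathrm{cc}'(G_{n,p})=\Theta(n/\log n)$, which confirms a conjecture of F\"uredi and Kantor. Second, the degree bound above gives whp $\mathrm{cc}'(G_{n,p})\ge(1-o(1))\frac{np}{2\log_{1/p}n}$. Third, this can be improved: there is $\delta(p)>0$ such that whp $\mathrm{cc}'(G_{n,p})\ge(1-o(1))(1+\delta(p))\frac{np}{2\log_{1/p}n}$, and for $p=1/2$ one may take $1+\delta(p)=2$. The problem, posed in \cite{talk}, is to determine the asymptotics of $\mathrm{cc}'(G_{n,p})$ for constant $p$, that is, to find an explicit function $f(n,p)$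 with $\mathrm{cc}'(G_{n,p})=(1+o(1))f(n,p)$ whp. Since $\overline{G_{n,p}}$ is distributed as $G_{n,1-p}$, this is the same as determining the asymptotics of $\dim_{\mathrm P}(G_{n,1-p})$.

\subsection{Results}

Throughout, $\ln$ is the natural logarithm and
\[
N=\binom n2,\qquad b=1-p,\qquad H(p)=p\ln\frac1p+(1-p)\ln\frac1{1-p}.
\]

\begin{theorem}\label{thm:main}
For every constant $p\in(0,1)$, whp
\[
\mathrm{cc}'(G_{n,p})=(1+o(1))\,\frac{nH(p)}{2\ln n}=(1+o(1))\Bigl(1+\frac{(1-p)\ln(1/(1-p))}{p\ln(1/p)}\Bigr)\frac{np}{2\log_{1/p}n}.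
\]
Since $H(p)=H(1-p)$, also $\dim_{\mathrm P}(G_{n,p})=(1+o(1))\frac{nH(p)}{2\ln n}$ whp.
\end{theorem}

For $p=1/2$ the bracket equals $2$, the value of $1+\delta(1/2)$ quoted above. Theorem~\ref{thm:main} follows from a more precise statement. Here $G_{n,M}$ is the uniform random graph on $[n]$ with exactly $M$ edges, and the Bell number $B_n$ is the number of partitions of $[n]$.

\begin{theorem}\label{thm:strong}
Fix $A\ge1$ and $\varepsilon_0\in(0,1)$.
\begin{enumerate}
\item[(a)] There are $n_0$ and $c_0>0$ such that for all $n\ge n_0$ and all $p$ with $(\ln n)^{-A}\le p\le1-(\ln n)^{-1/5}$,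
\[
\mathbb P\Bigl(\Bigl|\mathrm{cc}'(G_{n,p})-\frac{nH(p)}{2\ln n}\Bigr|>\varepsilon_0\frac{nH(p)}{2\ln n}\Bigr)\le e^{-n^{c_0}} .
\]
\item[(b)] For $p=p(n)$ in this range, $\mathbb E\,\mathrm{cc}'(G_{n,p})\sim\frac{nH(p)}{2\ln n}$; and if $p:=M/N$ is in this range, then whp $\mathrm{cc}'(G_{n,M})=(1+o(1))\frac{nH(p)}{2\ln n}$.
\item[(c)] For constant $p\in(0,1)$ and any $w=w(n)\to\infty$, whp $\mathrm{cc}'(G_{n,p})\ge(NH(p)-wn)/\ln B_n$. Hence whp
\[
\mathrm{cc}'(G_{n,p})\ge\frac{nH(p)}{2\ln n}\Bigl(1+(1-o(1))\frac{\ln\ln n}{\ln n}\Bigr).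
\]
\end{enumerate}
\end{theorem}

A constant $p$ lies in the range of (a) for large $n$. The deviation in (a) then has probability $o(1)$ for every fixed $\varepsilon_0$, hence also for some $\varepsilon_0=\varepsilon_0(n)\to0$, and this is Theorem~\ref{thm:main}. Some restriction on $p$ is needed at both ends: for $p=1/n$ and for $p=1-1/n$ the quantity $nH(p)/(2\ln n)$ tends to $1/2$, while $\mathrm{cc}'$ is an integer. The proofs use none of the three known results.

\subsection{Which constant?}\label{sec:guess}

By the first known result the answer should be $\frac n{2\ln n}$ times a function of $p$. There are three natural guesses; the discussion here is heuristic.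

The degree bound gives the constant $p\ln\frac1p$. It would be the truth if almost all edges could be partitioned into cliques of nearly maximum size $2\ln n/\ln(1/p)$.

A greedy scheme with edge-disjoint cliques gives a larger constant. When the uncovered edges have density $u$ and look random, the expected number of $s$-cliques among them is roughly $n^su^{s^2/2}$, so the cliques have about $s(u)=2\ln n/\ln(1/u)$ vertices. One color class of such cliques covers about $ns(u)/2$ edges and lowers $u$ by $s(u)/n$. The number of colors is then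
\begin{equation}\label{eq:greedy}
\int_0^p\frac{n\,du}{s(u)}=\frac n{2\ln n}\int_0^p\ln\frac1u\,du=\frac n{2\ln n}\Bigl(p\ln\frac1p+p\Bigr).
\end{equation}

The third guess comes from information. It takes about $NH(p)$ nats to describe $G_{n,p}$, and one color, being a partition of $[n]$, carries at most $n\ln n$ nats. This gives the constant $H(p)$ as a lower bound (Section~\ref{sec:lower}). As $0<b\ln\frac1b<1-b=p$, it lies strictly between the other two:
\[
p\ln\frac1p<H(p)<p\ln\frac1p+p .
\]
Theorem~\ref{thm:main} says that the information bound is the truth. To reach it, a covering must beat \eqref{eq:greedy}, and it can: cliques may reuse edges that are already covered, and so they can be larger. Section~\ref{sec:strategy} shows how this leads to $H(p)$ and describes the construction, which Sections~\ref{sec:tools}--\ref{sec:affine} carry out.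

\medskip\noindent\textbf{Notation.} Graphs are identified with their edge sets, $e(G)$ is the number of edges, $\binom S2$ is the set of pairs (two-element subsets) of a set $S$, $(x)_j=x(x-1)\cdots(x-j+1)$, and $\mathbf 1[\cdot]$ is an indicator. We write $\mathbb E[X;\mathcal E]=\mathbb E[X\mathbf 1[\mathcal E]]$.

\section{The counting lower bound}\label{sec:lower}

A list of $k$ partitions of $[n]$ determines the graph that it covers, and a partition is determined by the map sending each element to the least element of its class. Therefore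
\begin{equation}\label{eq:count}
\#\{G\text{ on }[n]:\mathrm{cc}'(G)\le k\}\le B_n^k\le n^{nk}.
\end{equation}
On the other hand, a fixed graph with $M$ edges equals $G_{n,p}$ with probability
\begin{equation}\label{eq:point}
p^Mb^{N-M}=\exp\bigl(-NH(p)+(M-pN)\ln(p/b)\bigr).
\end{equation}
We also need that $H$ is not too small. It is concave and symmetric about $1/2$, with $H(0)=0$ and $H(1/2)=\ln2$, so
\begin{equation}\label{eq:Hmin}
H(p)\ge(2\ln2)\min(p,b)\ge\min(p,b).
\end{equation}

\begin{proposition}\label{prop:lower}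
Let $A,\varepsilon_0,p$ be as in Theorem~\ref{thm:strong}(a). For $n\ge n_0(A,\varepsilon_0)$,
\[
\mathbb P\Bigl(\mathrm{cc}'(G_{n,p})<(1-\varepsilon_0)\frac{nH(p)}{2\ln n}\Bigr)\le3e^{-n}.
\]
\end{proposition}

\begin{proof}
Let $k=\lfloor(1-\varepsilon_0)\frac{nH(p)}{2\ln n}\rfloor$. By Hoeffding's inequality (recalled as (T2) in Section~\ref{sec:tools}),
\begin{equation}\label{eq:edges}
\mathbb P\bigl(|e(G_{n,p})-pN|>n^{3/2}\bigr)\le2e^{-2n^3/N}\le2e^{-4n}.
\end{equation}
Both $p$ and $b$ lie in $[(\ln n)^{-A},1]$, so $|\ln(p/b)|\le A\ln\ln n\le\ln n$. By \eqref{eq:count} and \eqref{eq:point},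
\[
\mathbb P(\mathrm{cc}'\le k)\le2e^{-4n}+\exp\bigl(nk\ln n-NH(p)+n^{3/2}\ln n\bigr).
\]
The last exponent is at most $-\varepsilon_0n^2H(p)/2+nH(p)/2+n^{3/2}\ln n$. This is at most $-n$ for large $n$, because $(\ln n)^{-A}\le H(p)\le\ln 2$ by \eqref{eq:Hmin}.
\end{proof}

For constant $p$ the two crude steps, the window $n^{3/2}$ and the bound $B_n\le n^n$, can be sharpened.

\begin{proof}[Proof of Theorem~\ref{thm:strong}(c)]
A smaller $w$ gives a stronger statement, so we may assume $w\le\ln n$. The variance of $e(G_{n,p})$ is at most $n^2/8$, so Chebyshev's inequality gives $|e(G_{n,p})-pN|\le\sqrt w\,n$ whp. With $k=\lfloor(NH(p)-wn)/\ln B_n\rfloor$, \eqref{eq:count} and \eqref{eq:point} give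
\[
\mathbb P(\mathrm{cc}'\le k)\le o(1)+\exp\bigl(-wn+\sqrt w\,n\,|\ln(p/b)|\bigr)=o(1).
\]
So whp $\mathrm{cc}'\ge k+1>(NH(p)-wn)/\ln B_n$.

The exponential generating function $\sum_jB_jx^j/j!=e^{e^x-1}$ has nonnegative terms, so $B_n\le n!\,e^{e^x}x^{-n}$ for $x>0$. Take $x=\ln n-\ln\ln n$, so that $e^x=n/\ln n$ and $\ln x=\ln\ln n+o(1)$, and use $n!\le e\sqrt n\,(n/e)^n$:
\[
\ln B_n\le n\ln n-n+\frac n{\ln n}-n\ln x+O(\ln n)=n\ln n-n\ln\ln n-n+o(n).
\]
Thus $\ln B_n\le n(\ln n-\ln\ln n)$ for large $n$. Since $NH(p)-wn=\frac12n^2H(p)\bigl(1-O(\frac{\ln n}n)\bigr)$ and $(1-\frac{\ln\ln n}{\ln n})^{-1}\ge1+\frac{\ln\ln n}{\ln n}$, the second claim follows.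
\end{proof}

\section{Strategy for the upper bound}\label{sec:strategy}

\subsection{How large the cliques should be}\label{sec:heur}

We place cliques $S_0,S_1,\dots$ one at a time and call them \emph{blocks}. Suppose, heuristically, that the blocks look like uniformly random sets, and that a fraction $y$ of all pairs lies in no block so far. Covered pairs are edges, so all non-edges, a fraction $b$ of all pairs, are among the uncovered pairs. The edge density among uncovered pairs is therefore $q(y)$, where
\[
q(y)=\frac{y-b}y,\qquad g(y)=y\ln\frac1{q(y)}\qquad(b<y\le1).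
\]
A typical $s$-set contains about $ys^2/2$ uncovered pairs and is a clique with probability about $q(y)^{ys^2/2}=e^{-g(y)s^2/2}$. There are roughly $n^s$ sets to choose from, so we can afford $s\approx2\ln n/g(y)$. A random block of size $s$ contains a given pair with probability $a\approx s^2/n^2$ and so multiplies $y$ by $1-a$; in the time scale $\tau=\sum a$ we have $y=e^{-\tau}$. The block occupies $s$ of the $n$ vertices available in one color, which is $s/n\approx na/s$ colors. The process ends when $y$ reaches $b$. So the number of colors is about $\frac n{2\ln n}\int g(e^{-\tau})\,d\tau$, and the substitution $y=e^{-\tau}$ turns the integral into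
\begin{equation}\label{eq:integral}
\int_b^1\ln\frac y{y-b}\,dy=\bigl[y\ln y-y\bigr]_b^1-\bigl[u\ln u-u\bigr]_0^p=(-1-b\ln b+b)-(p\ln p-p)=H(p).
\end{equation}
With $u=y-b$, the integral in \eqref{eq:greedy} is $\int_b^1\ln\frac1{y-b}\,dy$; the gain from reusing edges is the factor $y$ inside the logarithm.

\subsection{Planting and reweighting}\label{sec:plant}

The difficulty is that the blocks must be cliques of a given graph, so they are not independent of it, and the heuristic has to survive $n^{2-o(1)}$ steps. We compare two experiments. Let $C$ be the set of covered pairs, let $N'$ be the number of pairs outside $C$, let $0<M'<N'$ and $q'=M'/N'$, and let $\mu$ be the desired law of the next block. For a vertex set $S$ put $r(S)=|\binom S2\setminus C|$, and assume $r(S)\le M'$ on the support of $\mu$. Let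
\begin{equation}\label{eq:rho}
\rho(r)=\frac{(M')_r}{(N')_r}=\binom{N'-r}{M'-r}\Big/\binom{N'}{M'}
\end{equation}
be the probability that $r$ given pairs outside $C$ all lie in a uniform $M'$-subset of the pairs outside $C$.

In the \emph{planted} experiment we draw $S\sim\mu$ and then a uniform $(M'-r(S))$-subset $U'$ of the pairs outside $C\cup\binom S2$. Here the heuristic is exact: the block has law $\mu$ and the uncovered edges stay uniform. In the \emph{real} experiment the set $U$ of uncovered edges, a uniform $M'$-subset of the pairs outside $C$, comes first. We then choose $S$ with probability $\mu(S)W_S/Z$, where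
\[
W_S=\frac{\mathbf 1[\binom S2\subseteq C\cup U]}{\rho(r(S))},\qquad Z=Z(U)=\sum_S\mu(S)W_S ,
\]
and we put $U'=U\setminus\binom S2$. Only cliques of $C\cup U$ are chosen, and $\mathbb EW_S=\mathbb EZ=1$. The outcome $(S,U')$ determines $U=U'\cup(\binom S2\setminus C)$, so by \eqref{eq:rho} its probability is
\[
\binom{N'}{M'}^{-1}\frac{\mu(S)}{\rho(r(S))\,Z}=\frac1Z\cdot\mu(S)\binom{N'-r(S)}{M'-r(S)}^{-1},
\]
which is $1/Z$ times its planted probability. The two experiments are as close as $Z$ is to $1$.

\begin{example}\label{ex:three}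
Take three vertices, blocks of size two, $C=\{12\}$ and $M'=1$, so that $U=\{13\}$ or $U=\{23\}$ with probability $\frac12$ each. Then $W_{12}=1$, $W_{13}=2\cdot\mathbf 1[U=\{13\}]$ and $W_{23}=2\cdot\mathbf 1[U=\{23\}]$. Let $\mu$ be uniform on the three pairs. Then $Z=\frac13(1+2)=1$ for both values of $U$. The real experiment returns $(12,\{13\})$ and $(12,\{23\})$ with probability $\frac12\cdot\frac13$ each, and $(13,\emptyset)$ and $(23,\emptyset)$ with probability $\frac12\cdot\frac23$ each; this is the planted law. The weights matter: a uniform choice between the two cliques of $C\cup U$ would pick the useless block $12$ with probability $\frac12$ instead of $\frac13$. If $\mu$ has masses $\pi_{12},\pi_{13},\pi_{23}$, then $Z$ is $\pi_{12}+2\pi_{13}$ or $\pi_{12}+2\pi_{23}$, and $\operatorname{Var}Z=(\pi_{13}-\pi_{23})^2$.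
\end{example}

The last formula shows a cancellation on which the proof depends. For blocks of size two in general, $Z=\mu(C)+\frac1{q'}\sum_{e\notin C}\pi_e\mathbf 1[e\in U]$ with $\pi_e=\mu(e)$. The indicators have variance $q'(1-q')$ and covariance $\rho(2)-q'^2=-q'(1-q')/(N'-1)$, so
\begin{equation}\label{eq:vartwo}
\operatorname{Var}Z=\Bigl(\frac1{q'}-1\Bigr)\frac{N'}{N'-1}\Bigl[\sum_{e\notin C}\pi_e^2-\frac1{N'}\Bigl(\sum_{e\notin C}\pi_e\Bigr)^2\Bigr].
\end{equation}
The bracket measures only how unevenly $\mu$ is spread over the uncovered pairs. Had the pairs entered $U$ independently, the covariances would vanish and the bracket would be $\sum\pi_e^2\ge(\sum\pi_e)^2/N'$, of order at least $n^{-2}$ when a constant fraction of the mass of $\mu$ is uncovered. As we see next, $n^{-2}$ is not small enough. This is why we condition on the number of edges.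

\subsection{The error budget}\label{sec:budget}

We shall prove $\mathbb E(1-Z)^2\le n^{-2.7}$ on average (Section~\ref{sec:second}). One real step is then within total variation about $n^{-1.3}$ of a planted step. Over $n^{2-o(1)}$ steps these bounds add up to more than $1$, so we cannot simply wait for the first disagreement. Instead we repair the state after each step: we couple the real outcome with an exactly planted one and continue from the latter (Section~\ref{sec:step}). A transport inequality shows that this changes about $n\cdot n^{-1.3}$ pairs per step in expectation, so the working graph differs from the input graph in at most $n^{1.75}$ pairs in total. A block is lost only if it contains one of these pairs, and a second-moment bound shows that a set of $n^{1.9-\Omega(1)}$ pairs is rarely hit (Section~\ref{sec:run}). With a variance of order $n^{-2}$ the repairs would cost one pair per step, and the budget would be exceeded. The outcome is the following statement.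

\begin{proposition}\label{prop:cover}
Fix $A'\ge1$, $\beta\ge A'+2$ and $\varepsilon\in(0,\frac12)$. For $n\ge n_0(A',\beta,\varepsilon)$ and all $p$ with $(\ln n)^{-A'}\le p\le1-(\ln n)^{-2/9}$ there are an integer $k\le\min\{n,(1-\varepsilon)^{-4}\frac{nH(p)}{2\ln n}\}$ and a randomized procedure which, given $\Gamma\sim G_{n,p}$, outputs a family of cliques of $\Gamma$, each with at most $\frac{2\ln n}{\ln(1/p)}$ vertices, properly colored with $k$ colors, such that
\[
\mathbb E[\text{number of edges of }\Gamma\text{ not covered}]\le2n^2(\ln n)^{-\beta}.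
\]
\end{proposition}

This bounds only the expected total number of uncovered edges. Section~\ref{sec:affine} turns it into a bound on the leftover degree of every vertex, and Vizing's theorem finishes the covering. In Sections~\ref{sec:schedule}--\ref{sec:run}, which prove Proposition~\ref{prop:cover}, the parameters $A',\beta,\varepsilon$ are fixed, $n$ is large, $b\ge(\ln n)^{-2/9}$, and all $O(\cdot)$ and $o(\cdot)$ terms are uniform in $p$ and in the integer $M$ introduced in Section~\ref{sec:ideal}.

\section{Standard tools}\label{sec:tools}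

\begin{enumerate}
\item[(T1)] \emph{Hoeffding's lemma.} If $X$ takes values in an interval of length $l$, then $\mathbb Ee^{\lambda(X-\mathbb EX)}\le e^{\lambda^2l^2/8}$ for all real $\lambda$.
\item[(T2)] \emph{McDiarmid's inequality.} Let $X_1,\dots,X_k$ be independent, and suppose that $\psi=\psi(X_1,\dots,X_k)$ changes by at most $l_i$ when only $X_i$ is changed. Then for $\lambda>0$ each of the events $\psi-\mathbb E\psi\ge\lambda$ and $\psi-\mathbb E\psi\le-\lambda$ has probability at most $\exp(-2\lambda^2/\sum l_i^2)$. The case $\psi=\sum X_i$ is Hoeffding's inequality.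
\item[(T3)] \emph{Bernstein's inequality.} If $X$ is a sum of independent variables with values in $[0,l]$ and $\operatorname{Var}X\le\sigma^2$, then $\mathbb P(X-\mathbb EX\ge\lambda)\le\exp\bigl(-\lambda^2/(2\sigma^2+2l\lambda/3)\bigr)$.
\item[(T4)] \emph{Relative entropy.} For laws $\nu,\mu$ on a finite set, $\mathrm{KL}(\nu\|\mu)=\sum_x\nu(x)\ln\frac{\nu(x)}{\mu(x)}$. It is nonnegative, vanishes only for $\nu=\mu$, and is convex in $\nu$. \emph{Chain rule:} for laws of pairs $(z,U)$, $\mathrm{KL}(\nu\|\mu)$ is the relative entropy of the $z$-marginals plus the $\nu$-average over $z$ of $\mathrm{KL}(\nu(\cdot\,|z)\|\mu(\cdot\,|z))$. \emph{Pinsker's inequality with the maximal coupling:} there are $X\sim\nu$ and $X'\sim\mu$ on one space with $\mathbb P(X\ne X')\le\sqrt{\mathrm{KL}(\nu\|\mu)/2}$. \emph{Donsker--Varadhan inequality:} $\mathbb E_\nu\Phi\le\mathrm{KL}(\nu\|\mu)+\ln\mathbb E_\mu e^\Phi$ for every real function $\Phi$.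
\item[(T5)] \emph{Kantorovich--Rubinstein duality.} On a finite metric space, the least expected distance between $X\sim\nu$ and $X'\sim\mu$ over all couplings equals the maximum of $\mathbb E_\nu\psi-\mathbb E_\mu\psi$ over $1$-Lipschitz functions $\psi$.
\end{enumerate}

\section{The schedule of block sizes}\label{sec:schedule}

We fix the block sizes in advance, a factor $1-\varepsilon$ below the heuristic value. We stop when the density $y-b$ of uncovered edges drops below $(\ln n)^{-\beta}$; stopping there keeps the blocks large. With $x=b/(y-b)$ we have $g'(y)=\ln(1+x)-x<0$, so $g$ is decreasing on $(b,1]$, with minimum $g(1)=\ln\frac1p\ge1-p=b$. Also $q$ is increasing, so $q(y)\le q(1)=p$. Put $\tau_0=0$ and $y_t=e^{-\tau_t}$, and as long as $y_t\ge b+(\ln n)^{-\beta}$ put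
\[
s_t=\Bigl\lfloor\frac{2(1-\varepsilon)\ln n}{g(y_t)}\Bigr\rfloor,\qquad a_t=\frac{s_t(s_t-1)}{n(n-1)},\qquad\tau_{t+1}=\tau_t+a_t .
\]
Note that $a_t$ is the probability that a uniform $s_t$-subset of $[n]$ contains a given pair. Let $m$ be the first $t$ with $y_t<b+(\ln n)^{-\beta}$, let $u_t=y_t-b$, and let
\[
k=\Bigl\lceil\frac1{(1-\varepsilon)n}\sum_{t<m}s_t\Bigr\rceil,\qquad\text{so that}\qquad\sum_{t<m}s_t\le(1-\varepsilon)kn .
\]
The blocks fill the $k$ colors only to a fraction $1-\varepsilon$, so that many free vertices remain in each color until the end.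

\begin{lemma}\label{lem:schedule}
\begin{enumerate}
\item[(a)] For $t<m$, $\displaystyle\frac{\ln n}{2\beta\ln\ln n}\le s_t\le s_*:=\frac{2\ln n}{\ln(1/p)}\le(\ln n)^2$.
\item[(b)] $1\le m\le n^2$, $y_m>b$ and $p/2\le\tau_m\le\ln\ln n$.
\item[(c)] $n^{1-o(1)}\le k\le\min\{n,(1-\varepsilon)^{-4}\frac{nH(p)}{2\ln n}\}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $t<m$ we have $u_t\ge(\ln n)^{-\beta}$ and $u_t<y_t\le1$, so $g(y_t)=y_t\ln(y_t/u_t)\le\ln(1/u_t)\le\beta\ln\ln n$. As $2(1-\varepsilon)>1$, $s_t\ge\lfloor\frac{\ln n}{\beta\ln\ln n}\rfloor\ge\frac{\ln n}{2\beta\ln\ln n}$. The upper bounds follow from $g(y_t)\ge\ln\frac1p\ge b\ge(\ln n)^{-2/9}$.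

(b) Since $p\ge(\ln n)^{-A'}>(\ln n)^{-\beta}$, we have $y_0=1\ge b+(\ln n)^{-\beta}$, so $m\ge1$. Whenever $y_t>b$ we have $\tau_t<\ln\frac1b\le\ln\ln n$. By (a) each step adds $a_i\ge(s_i-1)^2/n^2\ge(\ln n)^{3/2}/n^2$ to $\tau$. So every $t<m$ satisfies $t\le n^2\ln\ln n/(\ln n)^{3/2}\le n^2-1$. Next, $y_m\ge y_{m-1}(1-a_{m-1})\ge y_{m-1}-a_{m-1}>b$, because $a_{m-1}=n^{-2+o(1)}<u_{m-1}$; hence $\tau_m\le\ln\ln n$. Finally $\ln\frac1x\ge1-x$ gives $\tau_m>\ln\frac1{b+(\ln n)^{-\beta}}\ge p-(\ln n)^{-\beta}\ge p/2$, as $\beta\ge A'+2$.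

(c) The function $\tau\mapsto g(e^{-\tau})$ is increasing, so a left Riemann sum is at most the integral, and by \eqref{eq:integral}
\[
\sum_{t<m}a_tg(y_t)\le\int_0^{\tau_m}g(e^{-\tau})\,d\tau=\int_{y_m}^1\ln\frac y{y-b}\,dy\le H(p).
\]
Since $\ln n/g(y_t)\ge\ln n/(\beta\ln\ln n)\to\infty$, we have $s_t-1\ge2(1-\varepsilon)\frac{\ln n}{g(y_t)}-2\ge2(1-\varepsilon)^2\frac{\ln n}{g(y_t)}$. Hence
\[
\sum_{t<m}s_t=n(n-1)\sum_{t<m}\frac{a_t}{s_t-1}\le\frac{n^2H(p)}{2(1-\varepsilon)^2\ln n},
\]
and $k\le(1-\varepsilon)^{-3}\frac{nH(p)}{2\ln n}+1$. The last $1$ is absorbed by one more factor $(1-\varepsilon)^{-1}$, because $nH(p)/\ln n\ge n(\ln n)^{-A'-1}\to\infty$ by \eqref{eq:Hmin}. The bound is at most $16n\ln2/(2\ln n)\le n$. From below, $k\ge\frac1n\sum_ts_t\ge(n-1)\tau_m/s_*\ge(n-1)p/(2s_*)=n^{1-o(1)}$.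
\end{proof}

\section{The ideal process}\label{sec:ideal}

The ideal process repeats the planted experiment $m$ times. Fix an integer $M$ with $|M-pN|\le n^{3/2}$. A \emph{history} is a sequence $h_t=(z_0,\dots,z_{t-1})$ of colored blocks $z_i=(c_i,S_i)$ with $c_i\in[k]$ and $|S_i|=s_i$. Given $h_t$, let $F_c$ be the set of vertices that lie in no block $S_i$, $i<t$, of color $c$. The color $c$ is \emph{available} if $|F_c|\ge\varepsilon n/2$. Some color is available, since otherwise $\sum_{i<t}s_i>(1-\frac\varepsilon2)kn$. Draw $c_t$ uniformly from the available colors, and then $S_t$ uniformly from the $s_t$-subsets of $F_{c_t}$. We write $\mu_h$ for this law of $z_t$ given $h_t=h$. Blocks of one color are disjoint by construction.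

Let $C_t=\bigcup_{i<t}\binom{S_i}2$. Let $I^{(t)}$ be the law of $X_t=(h_t,U_t)$, where, given $h_t$, the set $U_t$ is a uniform subset of size $\max(M-|C_t|,0)$ of the pairs outside $C_t$. The graph $G_t=C_t\cup U_t$ has the blocks planted as cliques. We write $\hat\mu_h$ for the law under $I^{(t+1)}$ of $(z_t,U_{t+1})$ given $h_t=h$.

\begin{lemma}\label{lem:indep}
Let $t\le m$. Given $c_0,\dots,c_{t-1}$, the families $(S_i:i<t,\ c_i=c)$, $c\in[k]$, are independent, and each is uniform among all families of disjoint subsets of $[n]$ of the prescribed sizes.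
\end{lemma}

\begin{proof}
At step $i$ we have $|F_c|=n-\sum_{j<i,\,c_j=c}s_j$, so the number of available colors and the number of choices for $S_i$ depend only on $c_0,\dots,c_i$. Hence all histories with a given color sequence have the same probability, and they form a product set over the colors.
\end{proof}

A uniform family is obtained by cutting consecutive segments from a uniformly random ordering of $[n]$. In particular each block is a uniform set of its size and each $F_c$ is a uniform set of its size. Given the colors, a pair is covered by color $c$ before time $t$ with probability exactly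
\begin{equation}\label{eq:alpha}
\alpha_c:=\sum_{i<t,\,c_i=c}a_i\le\frac{s_*}{n-1},\qquad\text{and}\qquad\sum_c\alpha_c=\tau_t ;
\end{equation}
here we used that the blocks of color $c$ are disjoint, so their sizes add up to at most $n$.

Call $h_t$ \emph{good} if
\begin{enumerate}
\item[(G1)] all colors are available, and
\item[(G2)] $\bigl||C_t|-(1-y_t)N\bigr|\le n^2(\ln n)^{-\beta-3}$.
\end{enumerate}
Property (G2) says that the process follows the schedule. Property (G1) will show that $\mu_h$ is evenly spread over pairs, as \eqref{eq:vartwo} demands.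

\begin{lemma}\label{lem:good}
For $t\le m$, $\mathbb P(h_t\text{ is not good})\le n^{-5}$.
\end{lemma}

\begin{proof}
(G1) Let $\tilde c_0,\tilde c_1,\dots$ be independent and uniform on $[k]$. Set $c_i=\tilde c_i$ if this color is available, and otherwise resample $c_i$ uniformly from the available colors; this gives the correct law. Until a color first becomes unavailable, $c_i=\tilde c_i$. So if (G1) fails, then $\sum_{i<m}s_i\mathbf 1[\tilde c_i=c]>(1-\frac\varepsilon2)n$ for some $c$. This sum of independent terms in $[0,s_*]$ has mean $\frac1k\sum s_i\le(1-\varepsilon)n$ and variance at most $\frac1k\sum s_i^2\le s_*n$. By (T3) with $\lambda=\varepsilon n/2$ and a union bound over $c$, (G1) fails with probability at most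
\[
k\exp\Bigl(-\frac{\varepsilon^2n^2/4}{2s_*n+s_*\varepsilon n/3}\Bigr)\le ke^{-\varepsilon^2n/(16s_*)}\le\tfrac12n^{-5}.
\]

(G2) Condition on the colors. By Lemma~\ref{lem:indep} and \eqref{eq:alpha}, a pair $e$ satisfies $\mathbb P(e\notin C_t)=\prod_c(1-\alpha_c)=\exp(-\tau_t+O(\sum_c\alpha_c^2))$, and $\sum_c\alpha_c^2\le\tau_ts_*/(n-1)=n^{-1+o(1)}$. So the conditional mean of $|C_t|$ is $(1-y_t)N+O(n^{1+o(1)})$. Replacing all blocks of one color changes $|C_t|$ by at most $\sum_{c_i=c}s_i^2/2\le ns_*/2$. By (T2) over the $k\le n$ independent colors, $|C_t|$ deviates from its conditional mean by more than $\lambda=\frac12n^2(\ln n)^{-\beta-3}$ with probability at most $2\exp\bigl(-2\lambda^2/(kn^2s_*^2/4)\bigr)\le2\exp\bigl(-2n(\ln n)^{-2\beta-10}\bigr)\le\frac12n^{-5}$.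
\end{proof}

The second moment of $Z$ involves two candidate blocks $S,S'$ with intersection $T$. Such an overlap has probability about $n^{-|T|}$ and contributes a factor about $q(y)^{-r(T)}$. If $T=S$ has $y\binom s2$ uncovered pairs, this factor is about $n^{(1-\varepsilon)s}$ by the choice of $s$, and the overlap is harmless. If instead all pairs of $S$ are uncovered, the factor is about $n^{(1-\varepsilon)s/y}$, which overwhelms $n^{-s}$ once $y<1-\varepsilon$. We therefore exclude candidates with too many uncovered pairs in a large subset. Let $\eta=\varepsilon b/10$. By Lemma~\ref{lem:schedule}(a),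
\begin{equation}\label{eq:eta}
\eta s_t\ge\frac\varepsilon{20\beta}\cdot\frac{(\ln n)^{7/9}}{\ln\ln n}\to\infty .
\end{equation}
Given $h_t$, call an $s_t$-set $S$ \emph{typical} if $|\binom T2\setminus C_t|\le(y_t+\eta)\binom{|T|}2$ for all $T\subseteq S$ with $|T|\ge\eta s_t$. Let $\mu_h(\mathrm{atyp})=1-\mu_h(\mathrm{typ})$ be the $\mu_h$-probability that $S$ is not typical.

\begin{lemma}\label{lem:typ}
For $t<m$, $\mathbb E\,\mu_{h_t}(\mathrm{atyp})=\mathbb P(S_t\text{ is not typical})\le n^{-10}$.
\end{lemma}

\begin{proof}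
Condition on $c_0,\dots,c_t$ and on $S_t=S$. By Lemma~\ref{lem:indep} the blocks of the colors $c\ne c_t$ are independent of $S_t$, and we use only these. Fix $T\subseteq S$ with $|T|\ge\eta s_t$ and let $K=\binom{|T|}2$. The pairs of $T$ are not covered independently, so we bound the probability that a given set $J\subseteq\binom T2$ of $\ell$ pairs is entirely uncovered.

A given color covers two distinct pairs $e,f$ with probability at most $2s_*^2/n^2$. To see this, let $i,j$ range over the blocks of that color before time $t$, so $\sum_is_i\le n$. If $e$ and $f$ share a vertex, all three vertices must lie in one block, which has probability $\sum_i(s_i)_3/(n)_3\le s_*^2n/(n)_3$. If they are disjoint, then $e\subseteq S_i$ and $f\subseteq S_j$ has probability $(s_i)_2(s_j)_2/(n)_4$ for $i\ne j$ and $(s_i)_4/(n)_4\le(s_i)_2^2/(n)_4$ for $i=j$; the total is at most $(\sum_i(s_i)_2)^2/(n)_4\le s_*^2n^2/(n)_4$. Both bounds are at most $2s_*^2/n^2$.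

By the Bonferroni inequality $\mathbb P(\bigcup_e\mathcal A_e)\ge\sum_e\mathbb P(\mathcal A_e)-\sum_{\{e,f\}}\mathbb P(\mathcal A_e\cap\mathcal A_f)$, color $c$ covers no pair of $J$ with probability at most $1-\ell\alpha_c+\ell^2s_*^2/n^2$. So the colors other than $c_t$ cover no pair of $J$ with probability at most
\[
\exp\bigl(-\ell(\tau_t-\alpha_{c_t})+k\ell^2s_*^2/n^2\bigr)\le2y_t^\ell ,
\]
since $\ell\le s_*^2$ gives $\ell\alpha_{c_t}\le s_*^3/(n-1)=o(1)$ and $k\ell^2s_*^2/n^2\le s_*^6/n=o(1)$.

Let $R\ge|\binom T2\setminus C_t|$ be the number of pairs of $T$ not covered by the colors other than $c_t$. Then $\mathbb E\binom R\ell\le2\binom K\ell y_t^\ell$, and so for $\lambda\ge0$, by the binomial theorem and (T1) for a Bernoulli variable,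
\[
\mathbb Ee^{\lambda R}=\sum_\ell(e^\lambda-1)^\ell\,\mathbb E\binom R\ell\le2(1-y_t+y_te^\lambda)^K\le2e^{K(\lambda y_t+\lambda^2/8)} .
\]
Markov's inequality with $\lambda=4\eta$ gives $\mathbb P(R>(y_t+\eta)K)\le2e^{K(\lambda^2/8-\lambda\eta)}=2e^{-2\eta^2K}$. As $K\ge|T|^2/4\ge\eta^2s_t^2/4$, a union bound over $T$ gives at most $2^{s_t+1}e^{-\eta^4s_t^2/2}$. Here we use the upper bound on $p$. Since $b^4\ge(\ln n)^{-8/9}$, we have $\eta^4s_t\ge\frac{\varepsilon^4}{2\cdot10^4\beta}(\ln n)^{1/9}/\ln\ln n\to\infty$, so $2^{s_t}\le e^{\eta^4s_t^2/4}$. Also $\eta^4s_t^2\ge(\ln n)^{10/9-o(1)}$, so $2e^{-\eta^4s_t^2/4}\le n^{-10}$.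
\end{proof}

\section{The second moment}\label{sec:second}

Fix $t<m$ and a good history $h=h_t$. Abbreviate $C=C_t$, $s=s_t$, $y=y_t$, $u=u_t$, $a=a_t$, and put
\[
N'=N-|C|,\qquad M'=M-|C|,\qquad q'=\frac{M'}{N'},\qquad q_*=\frac{M'-s^2}{N'} .
\]
By (G2), $|M-pN|\le n^{3/2}$, $u\ge(\ln n)^{-\beta}$ and $y\ge(\ln n)^{-2/9}$, we have $M'=Nu(1+O((\ln n)^{-3}))$ and $N'=Ny(1+O((\ln n)^{-2}))$. Also $N'-M'=N-M>0$. Hence
\begin{equation}\label{eq:params}
M'\ge\tfrac14n^2(\ln n)^{-\beta},\qquad1<\frac1{q'}\le\frac1{q_*}\le(\ln n)^{\beta+1},\qquad\ln\frac1{q_*}=(1+o(1))\ln\frac1{q(y)} .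
\end{equation}
For the last claim, $\ln\frac1{q_*}=\ln\frac1{q(y)}+O((\ln n)^{-2})$ and $\ln\frac1{q(y)}\ge\ln\frac1p\ge(\ln n)^{-2/9}$.

Let $r(\cdot)$, $\rho$ and $W_S$ be as in Section~\ref{sec:plant}, with $U=U_t$. We restrict $Z$ to typical candidates and define, for a pair $e$,
\[
Z=\sum_{z=(c,S)}\mu_h(z)W_S\mathbf 1[S\text{ typ}],\qquad\zeta_e=\sum_{z=(c,S):\,e\subseteq S}\mu_h(z)W_S\mathbf 1[S\text{ typ}].
\]
Then $\mathbb E[Z\,|\,h]=\mu_h(\mathrm{typ})$, and $\zeta_e/Z$ will be the probability that the real step picks a block containing $e$. Let $V_h=\mathbb E[(1-Z)^2\,|\,h]$.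

\begin{proposition}\label{prop:second}
For $t<m$, $\mathbb E[V_{h_t};h_t\text{ good}]\le n^{-2.7}$, and $\mathbb E[\sum_e\zeta_e^2\,|\,h]\le n^{-1.9}$ for every good $h$.
\end{proposition}

\begin{proof}
Let $(c,S)$ and $(c',S')$ be independent with law $\mu_h$; until Step 5, $\mathbb P$ and $\mathbb E$ refer to this pair. Put $T=S\cap S'$, $r=r(S)$, $r'=r(S')$, $r_T=r(T)$, and let $\chi$ be the indicator that both $S$ and $S'$ are typical. The two sets together contain $r+r'-r_T\le s^2$ uncovered pairs, so averaging over $U_t$ gives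
\[
\varphi:=\mathbb E[W_SW_{S'}\,|\,h,S,S']=\frac{\rho(r+r'-r_T)}{\rho(r)\rho(r')} .
\]
Now $V_h=1-2\mu_h(\mathrm{typ})+\mathbb E[\varphi\chi]$ and $\mathbb E\chi=\mu_h(\mathrm{typ})^2$, so
\begin{equation}\label{eq:V}
V_h=\mu_h(\mathrm{atyp})^2+\mathbb E[(\varphi-1)\chi].
\end{equation}

\emph{Step 1: bounds on $\varphi$.} The ratio $\frac{M'-i}{N'-i}$ decreases in $i$, so $\rho(j+j')\le\rho(j)\rho(j')$. Hence
\begin{equation}\label{eq:phi1}
\varphi\le\frac{\rho(r'-r_T)}{\rho(r')}=\prod_{i=r'-r_T}^{r'-1}\frac{N'-i}{M'-i}\le q_*^{-r_T}.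
\end{equation}
For $r_T=0$ we need the negative correlation. If $1>x\ge x'\ge0$, then $\frac{1-x}{1-x'}\le1-x+x'$, because $(1-x+x')(1-x')=1-x+x'(x-x')$. So for $r_T=0$
\begin{equation}\label{eq:phi0}
\varphi=\prod_{i<r'}\frac{1-\frac r{M'-i}}{1-\frac r{N'-i}}\le\prod_{i<r'}\Bigl(1-\frac r{M'-i}+\frac r{N'-i}\Bigr)\le e^{-\xi},\qquad\xi:=rr'\Bigl(\frac1{M'}-\frac1{N'}\Bigr),
\end{equation}
since $\frac1{M'-i}-\frac1{N'-i}=\frac{N'-M'}{(M'-i)(N'-i)}$ increases in $i$. As $r,r'\le s^2/2$, we have $0\le\xi\le\xi_{\max}:=s^4/(4M')\le n^{-1.9}$.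

\emph{Step 2: overlaps are rare.} Fix $S$ and $c'$. Then $S'$ is a uniform $s$-subset of $F_{c'}$ and $|F_{c'}|\ge\varepsilon n/2$, so a given $j$-set lies in $S'$ with probability at most $(s)_j/(|F_{c'}|)_j\le(\frac{2s}{\varepsilon n})^j$. Summing over the $j$-subsets of $S$,
\begin{equation}\label{eq:overlap}
\mathbb P(|T|\ge j)\le\mathbb E\binom{|T|}j\le\Bigl(\frac{2s^2}{\varepsilon n}\Bigr)^j;\qquad\text{in particular}\quad\mathbb P(|T|\ge2)\le\mathbb E\binom{|T|}2\le n^{-1.9}.
\end{equation}

\emph{Step 3: overlaps $|T|=j\ge3$.} By the definition of $s$ and \eqref{eq:params}, $ys\ln\frac1{q_*}\le(1+o(1))\,2(1-\varepsilon)\ln n\le2\ln n$. If $j\le\eta s$, then $r_T\le j^2/2\le j\eta s/2$ and $y\ge b$ give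
\[
r_T\ln\frac1{q_*}\le\frac\eta b\,j\ln n=\frac\varepsilon{10}\,j\ln n\le0.05\,j\ln n .
\]
If $j>\eta s$ and $S$ is typical, then $\eta\le\varepsilon y/10$ gives $r_T\le(y+\eta)\binom j2\le(1+\frac\varepsilon{10})y\,js/2$, so
\[
r_T\ln\frac1{q_*}\le\Bigl(1+\frac\varepsilon{10}\Bigr)(1+o(1))(1-\varepsilon)\,j\ln n\le\Bigl(1-\frac\varepsilon2\Bigr)j\ln n .
\]
By \eqref{eq:phi1} and \eqref{eq:overlap},
\begin{equation}\label{eq:three}
\mathbb E[\varphi\chi;|T|\ge3]\le\sum_{j\ge3}\Bigl(\frac{2s^2}\varepsilon n^{-0.95}\Bigr)^j+\sum_{j>\eta s}\Bigl(\frac{2s^2}\varepsilon n^{-\varepsilon/2}\Bigr)^j\le n^{-2.75}.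
\end{equation}
Indeed, the first sum is $n^{-2.85+o(1)}$, and the second is at most $2n^{-\varepsilon\eta s/4}$ with $\eta s\to\infty$ by \eqref{eq:eta}.

\emph{Step 4: overlaps $|T|\le2$.} Here $r_T\in\{0,1\}$. The terms with $r_T=1$ contribute $n^{-2+o(1)}$, which is too much, and they must be cancelled against the terms with $r_T=0$ as in \eqref{eq:vartwo}. Let $\pi_e=\mu_h(e\subseteq S)$. Then $\mathbb Er=\mathbb Er'=\sum_{e\notin C}\pi_e$ and $\mathbb P(|T|\le2,r_T=1)\le\mathbb Er_T=\sum_{e\notin C}\pi_e^2$. Let $\mathcal D$ be the event that $\chi=1$, $|T|\le2$ and $r_T=0$. On $\mathcal D$, \eqref{eq:phi0} gives $\varphi-1\le-\xi+\xi^2/2$; for $r_T=1$, \eqref{eq:phi1} gives $\varphi-1\le q_*^{-1}-1$. Off $\mathcal D$, one of $S,S'$ is not typical or $|T|\ge2$. Hence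
\begin{align*}
\mathbb E[(\varphi-1)\chi;|T|\le2]&\le-\mathbb E[\xi;\mathcal D]+\xi_{\max}^2+(q_*^{-1}-1)\,\mathbb Er_T\\
&\le-\mathbb E\xi+\xi_{\max}\bigl(2\mu_h(\mathrm{atyp})+\mathbb P(|T|\ge2)\bigr)+\xi_{\max}^2+(q_*^{-1}-1)\,\mathbb Er_T .
\end{align*}
We may replace $q_*$ by $q'$ at a cost of $n^{-3.8}$, because $\frac1{q_*}-\frac1{q'}=\frac{N's^2}{M'(M'-s^2)}\le n^{-1.9}$ and $\mathbb Er_T\le\mathbb E\binom{|T|}2\le n^{-1.9}$. Since $r,r'$ are independent and $\frac1{M'}-\frac1{N'}=(\frac1{q'}-1)/N'$,
\[
\Bigl(\frac1{q'}-1\Bigr)\mathbb Er_T-\mathbb E\xi=\Bigl(\frac1{q'}-1\Bigr)\Bigl[\sum_{e\notin C}\pi_e^2-\frac1{N'}\Bigl(\sum_{e\notin C}\pi_e\Bigr)^2\Bigr]\le\frac1{q'}\sum_e(\pi_e-a)^2 ,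
\]
because there are $N'$ pairs outside $C$ and the bracket equals $\min_x\sum_{e\notin C}(\pi_e-x)^2$. Together with \eqref{eq:V}, \eqref{eq:three} and \eqref{eq:params}, for every good $h$,
\begin{equation}\label{eq:Vbound}
V_h\le3\mu_h(\mathrm{atyp})+(\ln n)^{\beta+1}\sum_e(\pi_e-a)^2+n^{-2.75}+3n^{-3.8}.
\end{equation}

\emph{Step 5: averaging over the history.} Property (G1) depends only on $c_0,\dots,c_{t-1}$. Condition on a color sequence satisfying (G1) and let $n_c=|F_c|\ge\varepsilon n/2$. By Lemma~\ref{lem:indep} the sets $F_c$ are independent uniform $n_c$-sets, and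
\[
\pi_e=\frac1k\sum_c\mathbf 1[e\subseteq F_c]\,\frac{s(s-1)}{n_c(n_c-1)} .
\]
As $\mathbb P(e\subseteq F_c)=\frac{n_c(n_c-1)}{n(n-1)}$, each summand has mean $a$ and second moment $a^2\frac{n(n-1)}{n_c(n_c-1)}\le5a^2/\varepsilon^2$. So $\mathbb E\pi_e=a$ and $\operatorname{Var}\pi_e\le5a^2/(\varepsilon^2k)$. With $a=n^{-2+o(1)}$ and $k=n^{1-o(1)}$ we get $\mathbb E[\sum_e(\pi_e-a)^2;\text{(G1)}]\le n^{2-4-1+o(1)}=n^{-3+o(1)}$. The first claim follows from \eqref{eq:Vbound} and Lemma~\ref{lem:typ}.

\emph{Step 6: the second claim.} Expanding the squares, and noting that $\binom{|T|}2$ pairs lie in both $S$ and $S'$, we get $\mathbb E[\sum_e\zeta_e^2\,|\,h]=\mathbb E[\binom{|T|}2\varphi\chi]$. The terms with $|T|=2$ contribute at most $q_*^{-1}(\frac{2s^2}{\varepsilon n})^2$ by \eqref{eq:phi1} and \eqref{eq:overlap}, and the terms with $|T|\ge3$ at most $s^2n^{-2.75}$ by \eqref{eq:three}. The sum is $n^{-2+o(1)}\le n^{-1.9}$.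
\end{proof}

\section{One real step and its repair}\label{sec:step}

Let $X_t=(h,U_t)\sim I^{(t)}$ with $t<m$, and let $\mathcal E_t$ be the event that $h$ is good and $Z\ge\frac12$. The \emph{real step} produces a pair $(z',U')$ with fresh randomness. On $\mathcal E_t$, choose $z'=(c',S')$ with probability $\mu_h(z')W_{S'}\mathbf 1[S'\text{ typ}]/Z$ and put $U'=U_t\setminus\binom{S'}2$; then $S'$ is a clique of $G_t$. Off $\mathcal E_t$, ignore $U_t$ and draw $(z',U')\sim\hat\mu_h$. Let $\hat\nu_h$ be the law of $(z',U')$ given $h_t=h$. If $h$ is not good, then $\hat\nu_h=\hat\mu_h$. We measure the discrepancy in relative entropy, because it is quadratic in $1-Z$ and controls both total variation and transport.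

\begin{lemma}\label{lem:KL}
For good $h$, $\mathbb P(\mathcal E_t^c\,|\,h)\le4V_h$ and $\kappa_h:=\mathrm{KL}(\hat\nu_h\|\hat\mu_h)\le\mu_h(\mathrm{atyp})+5V_h$.
\end{lemma}

\begin{proof}
All probabilities are conditional on $h_t=h$. Let $p_{\mathcal E}=\mathbb P(\mathcal E_t)$. By Markov's inequality, $1-p_{\mathcal E}\le\mathbb P((1-Z)^2>\frac14)\le4V_h$. If $p_{\mathcal E}=0$, then $\kappa_h=0$. Otherwise $\hat\nu_h=p_{\mathcal E}\nu^{\mathcal E}+(1-p_{\mathcal E})\hat\mu_h$, where $\nu^{\mathcal E}$ is the law given $\mathcal E_t$, and convexity gives $\kappa_h\le p_{\mathcal E}\,\mathrm{KL}(\nu^{\mathcal E}\|\hat\mu_h)$. Since $M'\ge s^2\ge r(S)$, the law $\hat\mu_h$ is the planted experiment of Section~\ref{sec:plant}: $\hat\mu_h(z,U)=\mu_h(z)\binom{N'-r}{M'-r}^{-1}$ with $z=(c,S)$, $r=r(S)$. Under $\nu^{\mathcal E}$ the outcome $(z,U)$ determines $U_t=U\cup(\binom S2\setminus C)$, and each value of $U_t$ in $\mathcal E_t$ has probability $\binom{N'}{M'}^{-1}/p_{\mathcal E}$. So on the support of $\nu^{\mathcal E}$, by \eqref{eq:rho},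
\[
\frac{\nu^{\mathcal E}(z,U)}{\hat\mu_h(z,U)}=\frac{\binom{N'}{M'}^{-1}p_{\mathcal E}^{-1}\cdot\mu_h(z)\rho(r)^{-1}Z^{-1}}{\mu_h(z)\binom{N'-r}{M'-r}^{-1}}=\frac1{p_{\mathcal E}Z},
\]
and therefore $\kappa_h\le\mathbb E[-\ln Z;\mathcal E_t]+p_{\mathcal E}\ln\frac1{p_{\mathcal E}}$. The last term is at most $1-p_{\mathcal E}\le4V_h$. For $x\ge\frac12$ we have $-\ln x\le(1-x)+(1-x)^2$: the function $(1-x)+(1-x)^2+\ln x$ vanishes at $1$, and its derivative $(1-x)(\frac1x-2)$ is $\le0$ on $[\frac12,1]$ and $\ge0$ on $[1,\infty)$. Hence $\mathbb E[-\ln Z;\mathcal E_t]\le\mathbb E[1-Z;\mathcal E_t]+V_h$. Off $\mathcal E_t$ we have $1-Z>0$, so $\mathbb E[1-Z;\mathcal E_t]\le\mathbb E[1-Z]=\mu_h(\mathrm{atyp})$.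
\end{proof}

A maximal coupling of $\hat\nu_h$ and $\hat\mu_h$ fails with probability up to $\sqrt{\kappa_h}$, and nothing prevents a failure from changing $n^2$ pairs. The cost $n^2\sqrt{\kappa_h}$ is a factor $n$ too large for the budget of Section~\ref{sec:budget}. The next lemma saves this factor.

\begin{lemma}\label{lem:transport}
Let $\mu$ be the uniform law on the $j$-subsets of a finite set, and let $\nu$ be any law on these subsets. There is a coupling of $U'\sim\nu$ and $\tilde U\sim\mu$ with $\mathbb E|U'\triangle\tilde U|\le\sqrt{2j\,\mathrm{KL}(\nu\|\mu)}$.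
\end{lemma}

\begin{proof}
Let $\psi$ be $1$-Lipschitz for the metric $|\cdot\triangle\cdot|$. Generate a $\mu$-random set by drawing its $j$ elements one by one without replacement, and consider the conditional expectations of $\psi$ given the first $i$ elements, $i=0,\dots,j$. Given the past, compare the next element $x$ with the next element $x'$. Applying the transposition of $x$ and $x'$ to the remaining sequence is a bijection between the equally likely continuations. The two final sets are equal if $x'$ occurs in the continuation of $x$, and otherwise they differ by the exchange of $x$ for $x'$, at distance $2$. So, given the past, the next conditional expectation lies in an interval of length $2$. Applying (T1) conditionally at each of the $j$ steps gives $\mathbb E_\mu e^{\lambda(\psi-\mathbb E_\mu\psi)}\le e^{j\lambda^2/2}$. The Donsker--Varadhan inequality with $\Phi=\lambda(\psi-\mathbb E_\mu\psi)$ yields $\mathbb E_\nu\psi-\mathbb E_\mu\psi\le\mathrm{KL}(\nu\|\mu)/\lambda+j\lambda/2$ for all $\lambda>0$. The infimum over $\lambda$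 is $\sqrt{2j\,\mathrm{KL}(\nu\|\mu)}$, and (T5) gives the coupling.
\end{proof}

\begin{lemma}\label{lem:couple}
For good $h$ there is a coupling of $(z',U')\sim\hat\nu_h$ and $(z,U)\sim\hat\mu_h$ with $\mathbb P(z\ne z')\le\sqrt{\kappa_h}$ and $\mathbb E|U'\triangle U|\le2n\sqrt{\kappa_h}$.
\end{lemma}

\begin{proof}
Let $\nu_h$ be the law of $z'$. By the chain rule, $\kappa_h=\mathrm{KL}(\nu_h\|\mu_h)+\mathbb E\kappa_{z'}$, where $\kappa_{z'}=\mathrm{KL}(\hat\nu_h(\cdot\,|z')\|\hat\mu_h(\cdot\,|z'))$, and both terms are nonnegative. Draw $(z',U')\sim\hat\nu_h$. We repair first $U'$ and then $z'$.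

Given $z'$, the law $\hat\mu_h(\cdot\,|z')$ is uniform on $j$-sets with $j\le n^2/2$. By Lemma~\ref{lem:transport} and Jensen's inequality there is $\tilde U$ with conditional law $\hat\mu_h(\cdot\,|z')$ given $z'$ and $\mathbb E|U'\triangle\tilde U|\le n\,\mathbb E\sqrt{\kappa_{z'}}\le n\sqrt{\kappa_h}$. Next draw $z\sim\mu_h$ maximally coupled with $z'$ and conditionally independent of $(U',\tilde U)$ given $z'$. By Pinsker's inequality $\mathbb P(z\ne z')\le\sqrt{\kappa_h/2}$. If $z=z'$, put $U=\tilde U$.

If $z\ne z'$, we must move $\tilde U$ to a slightly different ground set and size. Let $z=(c,S)$, $z'=(c',S')$, let $\Omega'$ and $\Omega$ be the sets of pairs outside $C\cup\binom{S'}2$ and outside $C\cup\binom S2$, and let $j'=M'-r(S')$, $j=M'-r(S)$. Given $\tilde U$, draw a linear order of all pairs uniformly among those orders in which $\tilde U$ consists of the first $j'$ elements of $\Omega'$. Given $(z,z')$, the set $\tilde U$ is a uniform $j'$-subset of $\Omega'$, so the order is uniform among all orders. Let $U$ consist of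 the first $j$ elements of $\Omega$. Then in both cases $U$ has law $\hat\mu_h(\cdot\,|z)$ given $(z,z')$, so $(z,U)\sim\hat\mu_h$. Let $Y=\Omega\cap\Omega'$. The sets $\tilde U\cap Y$ and $U\cap Y$ are initial segments of $Y$, so one contains the other, while $\tilde U\setminus Y$ and $U\setminus Y$ are disjoint. If $\tilde U\cap Y\subseteq U\cap Y$, then
\[
|\tilde U\triangle U|=|\tilde U\setminus Y|+|U\setminus Y|+|U\cap Y|-|\tilde U\cap Y|=2|\tilde U\setminus Y|+j-j' ,
\]
and in the other case the same computation gives $2|U\setminus Y|+j'-j$. As $\tilde U\setminus Y\subseteq\binom S2$, $U\setminus Y\subseteq\binom{S'}2$ and $|j-j'|\le\binom s2$, we have $|\tilde U\triangle U|\le2s^2$. Altogether $\mathbb E|U'\triangle U|\le n\sqrt{\kappa_h}+2s^2\,\mathbb P(z\ne z')\le2n\sqrt{\kappa_h}$.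
\end{proof}

\section{Running the process}\label{sec:run}

\begin{proof}[Proof of Proposition~\ref{prop:cover}]
Let $M=e(\Gamma)$. If $|M-pN|>n^{3/2}$, output the empty family; by \eqref{eq:edges} this contributes at most $2n^2e^{-4n}$ to the expectation. From now on condition on a value of $M$ with $|M-pN|\le n^{3/2}$. Then $\Gamma$ is a uniform $M$-set of pairs, so $X_0=(\emptyset,\Gamma)\sim I^{(0)}$.

\emph{The procedure.} For $t=0,\dots,m-1$, perform the real step from $X_t=(h_t,U_t)$ to get $(z',U')$, $z'=(c',S')$. If $h_t$ is good, draw $(z_t,U_{t+1})$ with fresh randomness from the conditional law, given $(z',U')$, of the second component in the coupling of Lemma~\ref{lem:couple}. If $h_t$ is not good, put $(z_t,U_{t+1})=(z',U')$. Let $h_{t+1}=(h_t,z_t)$. If $X_t\sim I^{(t)}$, then given $h_t$ we have $(z',U')\sim\hat\nu_{h_t}$ and so $(z_t,U_{t+1})\sim\hat\mu_{h_t}$, which means $X_{t+1}\sim I^{(t+1)}$. By induction $X_t\sim I^{(t)}$ exactly for all $t\le m$, and all estimates of Sections~\ref{sec:ideal}--\ref{sec:step} apply at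 every step. The output is
\[
\mathcal F=\{(c_t,S_t):t<m,\ S_t\text{ is a clique of }\Gamma\}.
\]
It is properly colored because $S_t\subseteq F_{c_t}$, and Lemma~\ref{lem:schedule} bounds $k$ and the block sizes. The price of exactness is that $G_t$ drifts away from $G_0=\Gamma$; let $Q_t=G_t\triangle\Gamma$.

\emph{The drift.} By Lemmas~\ref{lem:typ} and~\ref{lem:KL} and Proposition~\ref{prop:second}, $\mathbb E[\kappa_{h_t};h_t\text{ good}]\le n^{-10}+5n^{-2.7}\le n^{-2.6}$, so by the Cauchy--Schwarz inequality $\mathbb E[\sqrt{\kappa_{h_t}};h_t\text{ good}]\le n^{-1.3}$. By Lemmas~\ref{lem:good} and~\ref{lem:KL}, $\mathbb P(\mathcal E_t^c)\le n^{-5}+4n^{-2.7}$. On $\mathcal E_t$ we have $G_t=C_t\cup\binom{S'}2\cup U'$ and $G_{t+1}=C_t\cup\binom{S_t}2\cup U_{t+1}$, so $|G_t\triangle G_{t+1}|\le|U'\triangle U_{t+1}|+s_*^2\mathbf 1[z'\ne z_t]$. Off $\mathcal E_t$ we use $|G_t\triangle G_{t+1}|\le n^2$. By Lemma~\ref{lem:couple},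
\[
\mathbb E|G_t\triangle G_{t+1}|\le n^2(n^{-5}+4n^{-2.7})+(2n+s_*^2)\,n^{-1.3}\le n^{-1/4}.
\]
Since $m\le n^2$, we get $\mathbb E|Q_t|\le n^{1.75}$ for all $t\le m$.

\emph{Lost blocks.} Suppose that $\mathcal E_t$ holds and $z_t=z'$. Then $S_t=S'$ is a clique of $G_t$, and it is a clique of $\Gamma$ unless $\binom{S'}2$ meets $Q_t$. The set $Q_t$ may be correlated with $X_t$ in a complicated way, but it is determined by $\Gamma$ and $X_t$, and the real step uses fresh randomness. So given everything before step $t$, on $\mathcal E_t$ a pair $e$ lies in $S'$ with probability $\zeta_e/Z\le2\zeta_e$. By the Cauchy--Schwarz inequality, applied to the sum and then to the expectation, and by Proposition~\ref{prop:second},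
\begin{align*}
\mathbb P\Bigl(\mathcal E_t,\ \binom{S'}2\cap Q_t\ne\emptyset\Bigr)&\le2\,\mathbb E\Bigl[\sum_{e\in Q_t}\zeta_e;h_t\text{ good}\Bigr]\\
&\le2\Bigl(\mathbb E|Q_t|\cdot\mathbb E\Bigl[\sum_e\zeta_e^2;h_t\text{ good}\Bigr]\Bigr)^{1/2}\le2n^{(1.75-1.9)/2}.
\end{align*}
Hence $\mathbb P(S_t\text{ is not a clique of }\Gamma)\le n^{-5}+4n^{-2.7}+n^{-1.3}+2n^{-0.075}\le n^{-0.07}$.

\emph{Uncovered edges.} Let $e\in\Gamma$ be uncovered by $\mathcal F$. If $e\notin G_m$, then $e\in Q_m$. Otherwise $e\in U_m$, or $e\in\binom{S_t}2$ for some $t<m$, and then $S_t$ is not a clique of $\Gamma$. If $h_m$ is good, then (G2) gives $M-|C_m|\le(y_m-b)N+n^{3/2}+n^2(\ln n)^{-\beta-3}$, and $y_m-b<(\ln n)^{-\beta}$. With Lemma~\ref{lem:good},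
\[
\mathbb E|U_m|\le N(\ln n)^{-\beta}+n^{3/2}+n^2(\ln n)^{-\beta-3}+n^{2-5}\le n^2(\ln n)^{-\beta}.
\]
The expected number of uncovered edges is therefore at most
\[
n^2(\ln n)^{-\beta}+n^{1.75}+n^2s_*^2n^{-0.07}+2n^2e^{-4n}\le2n^2(\ln n)^{-\beta}.\qedhere
\]
\end{proof}

\section{From most edges to all edges}\label{sec:affine}

To color the leftover edges cheaply we need their maximum degree to be small, with probability close to $1$. A random relabeling turns the bound of Proposition~\ref{prop:cover} into a bound on the expected leftover degree of each vertex. For concentration we want this degree to be a sum of many independent terms. So we split the graph into edge-disjoint subproblems on at least $n^{1-\varepsilon}$ vertices each, which costs only a factor $(1-\varepsilon)^{-1}$ through the logarithm. The subproblems must group into classes of vertex-disjoint ones, so that each class can share its colors. The lines of an affine space have this structure.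

\begin{proposition}\label{prop:upper}
Let $A,p$ be as in Theorem~\ref{thm:strong}(a) and fix $\varepsilon\in(0,\frac12)$. For large $n$, with probability at least $1-2ne^{-n^{\varepsilon/2}}$,
\[
\mathrm{cc}'(G_{n,p})\le(1+o(1))(1-\varepsilon)^{-5}\frac{nH(p)}{2\ln n},
\]
where the $o(1)$ term depends only on $A,\varepsilon,n$.
\end{proposition}

\begin{proof}
\emph{The design.} By Bertrand's postulate there is a prime $d\in[(\ln n)^{A+9},2(\ln n)^{A+9}]$. Let $D=\lfloor\varepsilon\ln n/\ln d\rfloor\ge2$, $L=d^D\in(n^\varepsilon/d,n^\varepsilon]$, $n_1=\lceil n/L\rceil$ and $n^+=Ln_1\le n+n^\varepsilon$. Intersecting all cliques of a covering with a vertex subset gives a properly colored covering of the induced subgraph, so $\mathrm{cc}'$ is monotone under induced subgraphs. As $G_{n,p}$ is an induced subgraph of $G_{n^+,p}$, it suffices to bound $\mathrm{cc}'(G)$ for $G\sim G_{n^+,p}$.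

Partition the vertex set into parts $P_x$, $x\in\mathbb F_d^D$, of size $n_1$. A line of $\mathbb F_d^D$ is a coset of a one-dimensional subspace and has $d$ points. Two distinct points $x,x'$ lie on exactly one line, namely $x+\mathbb F_d(x'-x)$. There are $\gamma=\frac{L-1}{d-1}$ one-dimensional subspaces, and the cosets of each form a \emph{parallel class} that partitions $\mathbb F_d^D$. (For $d=D=2$ the three classes are the three ways to split four parts into two pairs.) For a line $\ell$ let $P_\ell=\bigcup_{x\in\ell}P_x$ and $n_2=|P_\ell|=dn_1$. Then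
\[
n^{1-\varepsilon}\le\frac nL\le n_2=\frac{n^+}{d^{D-1}}\le n,\qquad\gamma n_2\le\frac d{d-1}\,n^+\le2n^+,\qquad\ln n\le2\ln n_2 .
\]

\emph{The subproblems.} Call a pair of vertices in different parts a \emph{cross pair}; it lies in exactly one $P_\ell$. Pairs inside a part lie in many $P_\ell$, so we replace them. Let $\Gamma_\ell$ be the graph on $P_\ell$ formed by the cross edges of $G$ in $P_\ell$ and by fresh independent virtual edges inside the parts, each present with probability $p$. The graphs $\Gamma_\ell$ are independent binomial random graphs on $n_2$ vertices. Choose independent uniform bijections $\sigma_\ell:P_\ell\to[n_2]$. For every fixed bijection the image has law $G_{n_2,p}$, so $\sigma_\ell(\Gamma_\ell)\sim G_{n_2,p}$ is independent of $\sigma_\ell$. Apply Proposition~\ref{prop:cover} to it, independently for different lines, with $n_2$ in place of $n$, $A'=2A$ and $\beta=2A+4$. This is allowed, since for large $n$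
\[
p\ge(2\ln n_2)^{-A}\ge(\ln n_2)^{-2A},\qquad b\ge(2\ln n_2)^{-1/5}\ge(\ln n_2)^{-2/9}.
\]
Let $k_2$ be the number of colors given by the proposition. Pull the output back to $P_\ell$ and discard every clique with two vertices in one part. The kept cliques are cliques of $G$. For $v\in P_\ell$ let $Y_{\ell,v}$ be the number of cross edges of $\Gamma_\ell$ at $v$ that no kept clique covers.

\emph{Claim: $\mathbb EY_{\ell,v}\le n_2(\ln n)^{-A-5/2}$.} An edge counted by $Y_{\ell,v}$ is uncovered by the full output or lies in a discarded clique through $v$. The output on $[n_2]$ and the graph $R$ of edges that it leaves uncovered are independent of $\sigma_\ell$. As $\sigma_\ell(v)$ is uniform, the first kind contributes at most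
\[
\mathbb E\deg_R(\sigma_\ell(v))=\frac2{n_2}\mathbb E|R|\le4n_2(\ln n_2)^{-2A-4}\le2^{2A+6}n_2(\ln n)^{-A-5}.
\]
For the second kind fix an output clique $S\subseteq[n_2]$. It contains $\sigma_\ell(v)$ with probability $|S|/n_2$, and then contributes at most $|S|$ edges if it is discarded. Given the value of $\sigma_\ell(v)$, two given elements of $S$ have preimages in the same part with probability at most $\frac{n_1-1}{n_2-2}\le\frac1d$. Indeed, at most one of them is $\sigma_\ell(v)$; condition on the preimage of that one (or of either one, if none is), and then the other preimage is uniform on at least $n_2-2$ vertices, of which at most $n_1-1$ lie in the relevant part. Properness gives $\sum_S|S|\le k_2n_2\le n_2^2$, and $|S|\le\frac{2\ln n_2}{\ln(1/p)}\le\frac{2\ln n}b\le(\ln n)^2$. So the second kind contributes at most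
\[
\mathbb E\sum_S|S|\cdot\frac{|S|}{n_2}\cdot\binom{|S|}2\frac1d\le\frac{(\ln n)^6\,n_2}d\le n_2(\ln n)^{-A-3}.
\]
The two contributions add up to at most $n_2(\ln n)^{-A-5/2}$, as claimed.

\emph{The leftover degree.} Fix $v\in P_x$. Exactly $\gamma$ lines pass through $x$, one from each parallel class. The corresponding variables $Y_{\ell,v}\in[0,n_2]$ are independent, with total mean at most $2n^+(\ln n)^{-A-5/2}\le\theta:=n^+(\ln n)^{-A-2}$. By Hoeffding's inequality,
\[
\mathbb P\Bigl(\sum_{\ell\ni x}Y_{\ell,v}>2\theta\Bigr)\le\exp\Bigl(-\frac{2\theta^2}{\gamma n_2^2}\Bigr)\le\exp\Bigl(-\frac{n^+}{n_2(\ln n)^{2A+4}}\Bigr)\le e^{-n^{\varepsilon/2}},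
\]
since $n^+/n_2=L/d\ge n^\varepsilon/d^2$. Take a union bound over the $n^+\le2n$ vertices. With probability at least $1-2ne^{-n^{\varepsilon/2}}$, the graph formed by all uncovered cross edges and all edges of $G$ inside parts has maximum degree at most $2\theta+n_1\le3n(\ln n)^{-A-2}$; here $n_1\le dn^{1-\varepsilon}+1$. By Vizing's theorem its edges, as cliques with two vertices, need at most $3n(\ln n)^{-A-2}+1$ new colors.

\emph{Counting colors.} Lines in one parallel class have disjoint vertex sets and share one palette of $k_2$ colors; different classes use different palettes. With $\ln n_2\ge(1-\varepsilon)\ln n$,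
\[
\mathrm{cc}'(G)\le\gamma k_2+3n(\ln n)^{-A-2}+1\le\frac d{d-1}\,n^+\,\frac{(1-\varepsilon)^{-5}H(p)}{2\ln n}+3n(\ln n)^{-A-2}+1 .
\]
The last two terms are negligible because $nH(p)/\ln n\ge n(\ln n)^{-A-1}$ by \eqref{eq:Hmin}; this is where the lower bound on $p$ dictates the choice of $d$ and $\beta$. The auxiliary randomness serves only to exhibit a covering: whenever $\mathrm{cc}'(G)$ exceeds the bound, the degree event above fails. So $2ne^{-n^{\varepsilon/2}}$ bounds the probability that $\mathrm{cc}'(G)$ is too large.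
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(a),(b)]
Write $f=\frac{nH(p)}{2\ln n}$. Choose $\varepsilon\in(0,\frac12)$ with $(1-\varepsilon)^{-5}<1+\varepsilon_0$. By Propositions~\ref{prop:lower} and~\ref{prop:upper}, the probability in (a) is at most $3e^{-n}+2ne^{-n^{\varepsilon/2}}\le e^{-n^{\varepsilon/3}}$ for large $n$. So (a) holds with $c_0=\varepsilon/3$.

Always $0\le\mathrm{cc}'\le N$, as one sees by giving each edge its own color. So (a) gives $(1-\varepsilon_0)f(1-e^{-n^{c_0}})\le\mathbb E\,\mathrm{cc}'(G_{n,p})\le(1+\varepsilon_0)f+Ne^{-n^{c_0}}$. Since $f\to\infty$ and $\varepsilon_0$ is arbitrary, $\mathbb E\,\mathrm{cc}'(G_{n,p})\sim f$.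

Let $p=M/N$. For the binomial law of $e(G_{n,p})$, the ratio of the probabilities of $j+1$ and $j$ is $\frac{(N-j)p}{(j+1)b}$, which is at least $1$ exactly when $j+1\le(N+1)p=M+p$, that is, when $j+1\le M$. So $M$ is the most likely of the $N+1$ values, and $\mathbb P(e(G_{n,p})=M)\ge\frac1{N+1}$. Given $e(G_{n,p})=M$, the graph $G_{n,p}$ is distributed as $G_{n,M}$. Hence the event in (a) has probability at most $(N+1)e^{-n^{c_0}}=o(1)$ in $G_{n,M}$, for every fixed $\varepsilon_0$.
\end{proof}

Part (c) was proved in Section~\ref{sec:lower}. This completes the proof of Theorem~\ref{thm:strong}, and with it of Theorem~\ref{thm:main}.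

\begin{thebibliography}{1}

\bibitem{talk}
\emph{Prague Dimension Of Random Graphs},
\texttt{https://mathweb.ucsd.edu/\textasciitilde{}lwarnke/PragueDimensionTalk.pdf}

\end{thebibliography}
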